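# Theta blocks of $q$-order one: additive lifts that are infinite products

## 1. The identity $\mathrm{Grit}(\phi)=\mathrm{Borch}(-\phi|V_2/\phi)$

**Theorem 1.** Let $\phi\in J_{k,N}$ be a theta block without denominator, having positive index $N$ and $q$-order $1$, and put $\psi=-\phi|V_2/\phi$. Then $\psi$ is a weakly holomorphic (even weak) Jacobi form of weight $0$ and index $N$ with integral coefficients, so that $\mathrm{Borch}(\psi)$ is defined, and
$$\mathrm{Grit}(\phi)=\mathrm{Borch}(\psi).$$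

The equality is Conjecture 7.1 of "Theta Block Fourier Expansions, Borcherds Products And A Sequence Of Newman And Shanks". The problem records that the hypotheses imply $k<12$ and that the statement has been proven for weights $4\le k\le 11$. The proof below treats all weights at once.

In plain words: there are two ways to build a modular form on the Siegel upper half space of degree 2 from Jacobi forms. One is additive: take a Jacobi form $\phi$, apply all Hecke operators $V_\ell$, and add up. The other is multiplicative: take a Jacobi form $\psi$ of weight $0$ and use its Fourier coefficients as exponents in an infinite product. Theorem 1 says that for a certain kind of $\phi$ the sum *is* a product, and it names the $\psi$.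

Theorem 1 will follow from an identity in $h=12-k$ independent variables, Theorem 2 in Section 4.

## 2. Theta blocks, lifts and products

Throughout, $e(x)=e^{2\pi i x}$, $q=e(\tau)$, $\zeta=e(z)$, $\xi=e(\omega)$, where $Z=\begin{pmatrix}\tau&z\\z&\omega\end{pmatrix}$ lies in the Siegel upper half space of degree $2$ (symmetric, positive definite imaginary part). $\mathbb H$ is the upper half plane.

**Jacobi forms.** A Jacobi form of weight $k$ and index $N$ is a holomorphic function on $\mathbb H\times\mathbb C$ with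
$$\phi\Big(\tfrac{a\tau+b}{c\tau+d},\tfrac z{c\tau+d}\Big)=(c\tau+d)^k e\Big(\tfrac{Ncz^2}{c\tau+d}\Big)\phi(\tau,z),\qquad \phi(\tau,z+\lambda\tau+\mu)=e\big(-N(\lambda^2\tau+2\lambda z)\big)\phi(\tau,z)$$
for $\begin{pmatrix}a&b\\c&d\end{pmatrix}\in SL_2(\mathbb Z)$ and $\lambda,\mu\in\mathbb Z$, and with an expansion $\phi=\sum c(n,r)q^n\zeta^r$ over integers $n,r$. It is *weakly holomorphic* if $n$ is bounded below, *weak* if only $n\ge0$ occur, and *holomorphic* ($\phi\in J_{k,N}$) if $c(n,r)\ne0$ implies $r^2\le4Nn$. The second law, with $\mu=0$, compares coefficients and gives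
$$c(n+\lambda r+N\lambda^2,\;r+2N\lambda)=c(n,r),\tag{1}$$
so $c(n,r)$ depends only on $4Nn-r^2$ and on $r$ modulo $2N$. The *singular* coefficients are those with $4Nn-r^2\le0$; all our coefficients will be integers, so nothing depends on this convention.

**The functions $\eta$ and $\vartheta$.** We use
$$\eta=q^{1/24}\prod_{n\ge1}(1-q^n),\qquad \vartheta(\tau,z)=\sum_{n\in\mathbb Z}\left(\tfrac{-4}n\right)q^{n^2/8}\zeta^{n/2}=q^{1/8}(\zeta^{1/2}-\zeta^{-1/2})\prod_{n\ge1}(1-q^n)(1-q^n\zeta)(1-q^n\zeta^{-1}),$$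
and $\vartheta_d(\tau,z)=\vartheta(\tau,dz)$. The textbook facts we need: $\eta$ has weight $\frac12$ and a multiplier $v_\eta$; $\vartheta$ has weight $\frac12$, multiplier $v_\eta^3$ and picks up the factor $e(cz^2/2(c\tau+d))$ under $(\tau,z)\mapsto(\frac{a\tau+b}{c\tau+d},\frac z{c\tau+d})$; and
$$\vartheta(\tau,z+\lambda\tau+\mu)=(-1)^{\lambda+\mu}e(-\tfrac12\lambda^2\tau-\lambda z)\,\vartheta(\tau,z)\qquad(\lambda,\mu\in\mathbb Z).\tag{2}$$
From the product, $\vartheta(\tau,\cdot)$ vanishes exactly at the points of $\mathbb Z\tau+\mathbb Z$, to first order.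

**Theta blocks.** A theta block is $\phi=\eta^{f(0)}\prod_{d\ge1}(\vartheta_d/\eta)^{f(d)}$ with $f:\mathbb Z_{\ge0}\to\mathbb Z$ of finite support. It is *without denominator* if $f(d)\ge0$ for all $d\ge1$. Its $q$-order is $f(0)/24+\sum_{d\ge1}f(d)/12$. If $d_1,\dots,d_h$ are the $d\ge1$ listed with multiplicity $f(d)$, then the weight is $k=f(0)/2$, and $q$-order $1$ says
$$\frac{2k}{24}+\frac h{12}=1,\qquad\text{i.e.}\qquad h=12-k.\tag{3}$$
Hence $\phi=\eta^{2k-h}\prod_j\vartheta_{d_j}$ with $2k-h=24-3h$, and the product formulas give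
$$\phi=q\prod_j(\zeta^{d_j/2}-\zeta^{-d_j/2})\prod_{n\ge1}\Big[(1-q^n)^{2k}\prod_j(1-q^n\zeta^{d_j})(1-q^n\zeta^{-d_j})\Big].\tag{4}$$

*Example A.* $\phi=\eta^{21}\vartheta_2$ has $h=1$, $k=11$, index $N=2$. Its monomials are $q^{n^2/8+7/8+i}\zeta^{n}$ with $n$ odd, $i\ge0$, and $8(n^2/8+7/8+i)-n^2=7+8i>0$. So $\phi\in J_{11,2}$.

*Example B.* $\eta^{-9}\vartheta_2^{11}$ has $h=11$, $k=1$, $q$-order $1$ and $N=22$. It transforms correctly, but its coefficient at $q\zeta^{11}$ is $1$, and $11^2=121>88=4N$. So it is not holomorphic; membership in $J_{k,N}$ is a real condition.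

*When it is automatic.* If $k\ge4$ then $2k-h=3k-12\ge0$. A monomial of $\prod_j\vartheta_{d_j}$ is $q^{\sum n_j^2/8}\zeta^{r}$ with $r=\frac12\sum d_jn_j$, and with $N=\frac12\sum d_j^2$ Cauchy–Schwarz gives $r^2\le\frac14\cdot2N\sum n_j^2=4N\cdot\frac18\sum n_j^2$; the factor $\eta^{2k-h}$ only raises the exponent of $q$. So for $k\ge4$ and $\sum d_j$ even, $\phi\in J_{k,N}$. For $k\le3$ the exponent of $\eta$ is negative.

**The two lifts.** For $\phi=\sum c(n,r)q^n\zeta^r$ of weight $k$ and index $N$,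
$$\phi|V_\ell=\sum_{n,r}\Big(\sum_{a\mid(n,r,\ell)}a^{k-1}c(n\ell/a^2,r/a)\Big)q^n\zeta^r,$$
which has index $\ell N$. If $\mathrm{ord}_q\phi\ge1$, then $\mathrm{Grit}(\phi)=\sum_{\ell\ge1}(\phi|V_\ell)\,\xi^{\ell N}$ converges and lies in $\mathcal M_k(K(N))$, the space of paramodular forms of weight $k$ and level $N$. All we use of the target space is that its elements are holomorphic functions on the (connected) Siegel upper half space.

For $\psi=\sum c(n,r)q^n\zeta^r$ weakly holomorphic of weight $0$ and index $N$, with integral singular coefficients,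
$$\mathrm{Borch}(\psi)=q^A\zeta^B\xi^C\prod_{(n,r,m)>0}(1-q^n\zeta^r\xi^{Nm})^{c(nm,r)},$$
$$A=\tfrac1{24}\sum_rc(0,r),\qquad B=\tfrac12\sum_{r>0}r\,c(0,r),\qquad C=\tfrac14\sum_rr^2c(0,r),$$
where $(n,r,m)>0$ means $m>0$, or $m=0$ and $n>0$, or $m=n=0$ and $r<0$. It is understood as the paramodular form that this product defines.

*Example A, continued.* Write $\phi=\sum\phi_nq^n$. By (4), $\phi_1=\zeta-\zeta^{-1}$ and $\phi_2=-(\zeta-\zeta^{-1})(22+\zeta^2+\zeta^{-2})$. The $q^1$-coefficient of $\phi|V_2$ is $\phi_2$, so $\psi=-\phi|V_2/\phi$ starts with $22+\zeta^2+\zeta^{-2}$. Then $A=\frac{24}{24}=1$, $B=\frac12\cdot2=1$, $C=\frac14(4+4)=2=N$.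

**Why this $\psi$.** There is no choice. Let $0\neq\phi\in J_{k,N}$ with $N>0$, $\mathrm{ord}_q\phi\ge1$, and suppose $\mathrm{Grit}(\phi)=\mathrm{Borch}(\psi')$ for some weakly holomorphic $\psi'=\sum c'(n,r)q^n\zeta^r$ of weight $0$ and index $N$ with integral singular coefficients. Expand in $\xi$ where the product converges. The factors with $m\ge1$ contribute $1-\psi'\,\xi^N+O(\xi^{2N})$, since only $m=1$ matters to first order. The factors with $m=0$, together with $q^A\zeta^B$, give $\eta^{c'(0,0)}\prod_{r>0}(\vartheta_r/\eta)^{c'(0,r)}$ by the product formulas, since $c'(0,-r)=c'(0,r)$ (apply the first law to $-I$, weight $0$). Comparing with $\phi\,\xi^N+(\phi|V_2)\,\xi^{2N}+\cdots$ yields $C=N$, that $\phi$ is this theta block (possibly with denominator), and $\phi|V_2=-\phi\psi'$.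

## 3. Low-order coefficients, and the one-variable attempt

**Coefficients that agree by hand.** The coefficients of $\xi^{2N}$ agree by the choice of $\psi$, once those of $\xi^N$ do. There is a second, less obvious, family. Put $s_0=\prod_j(\zeta^{d_j/2}-\zeta^{-d_j/2})$ and $\psi_0=2k+\sum_j(\zeta^{d_j}+\zeta^{-d_j})$. By (4), $\phi_2=-s_0\psi_0$, so $\psi_0$ is the $q^0$-term of $\psi$; and taking logarithms in (4),
$$\phi=q\,s_0\exp\Big(-\sum_{n\ge1}q^n\sum_{a\mid n}a^{-1}\psi_0(az)\Big).$$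
The $q^1$-coefficient of $\phi|V_\ell$ is $\phi_\ell$ (only $a=1$ divides $n=1$). So the $q^1$-part of $\mathrm{Grit}(\phi)$ is $\sum_\ell\phi_\ell\,\xi^{\ell N}$, i.e. $\phi$ with $q$ replaced by $\xi^N$. On the product side, the $q^1$-part comes from $q\,s_0\,\xi^N$ and the factors with $n=0$, $m\ge1$, namely $\prod_{m,r}(1-\zeta^r\xi^{Nm})^{c(0,r)}$: again (4) with $q$ replaced by $\xi^N$. They agree. What we have seen is a symmetry $q\leftrightarrow\xi^N$ of both sides.

**The case $h=0$.** Drop the theta functions: $k=12$, $\phi=\Delta=\eta^{24}$, $V_\ell$ becomes the usual Hecke operator on weight $12$, and we set $N=1$ formally. Since the space of cusp forms of weight $12$ is spanned by $\Delta=\sum\tau_\ell q^\ell$, the $\ell$-th Hecke operator gives $\tau_\ell\Delta$, and the sum is $\Delta(\tau)\sum\tau_\ell\xi^\ell=\Delta(\tau)\Delta(\omega)$. Here $\psi=-\tau_2=24$, and the product is $q\xi\prod_n(1-q^n)^{24}\prod_m(1-\xi^m)^{24}$: the same. The argument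 worked because (Hecke image)$/\Delta$ is a holomorphic modular form of weight $0$, hence constant. With theta functions, $\phi|V_\ell/\phi$ has weight $0$ but index $(\ell-1)N>0$, and such forms need not be constant.

**The one-variable attempt.** Form the quotient
$$\mathrm{Grit}(\phi)/\mathrm{Borch}(\psi)=1+\sum_{t\ge1}x_t(\tau,z)\,\xi^{Nt}.$$
Each $x_t$ is a weak Jacobi form of weight $0$ and index $Nt$, and the quotient is symmetric under $q\leftrightarrow\xi^N$ (both facts follow from Lemmas 7 and 8 below by specialization). If $x_1=\dots=x_{t-1}=0$, the symmetry shows that the coefficients of $q^0,\dots,q^{t-1}$ in $x_t$ vanish. So $x_t/\Delta^t$ is a weak Jacobi form of weight $-12t$ and index $Nt$. Now a nonzero weak Jacobi form of weight $w$ and index $m$ has $w\ge-2m$: the first nonzero Taylor coefficient at $z=0$, say of $z^j$, is a nonzero holomorphic modular form of weight $w+j$, so $w+j\ge0$; and for fixed $\tau$ there are $2m$ zeros modulo $\mathbb Z\tau+\mathbb Z$,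 so $j\le 2m$. Hence if $N\le5$, then $-12t<-2Nt$ and $x_t=0$.

For $N\ge6$ this is the exact point where the argument stops. The function $(\vartheta^2/\eta^6)^{Nt}$ is a weak Jacobi form of weight $-2Nt$ and index $Nt$; multiplied by an Eisenstein series of weight $2t(N-6)$ (by $1$ if $N=6$) it is, for every $t\ge2$, a nonzero weak Jacobi form of weight $-12t$ and index $Nt$. So no contradiction arises. The trouble is the size of the $d_j$: the index $N=\frac12\sum d_j^2$ grows with them, while the weight does not.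

**Way out.** In $\vartheta(\tau,d_jz)$ replace $d_jz$ by an independent variable $z_j$. The index in each $z_j$ is then $\frac12$ whatever the $d_j$ are, and the competition is between $12$ and the *number* $h\le11$ of theta functions.

## 4. The identity in $h$ variables

For $h\ge1$ let $D_h=\{\lambda\in\mathbb Z^h:\sum\lambda_j\in2\mathbb Z\}$. For example $D_1=2\mathbb Z$, and $D_2$ consists of the $(a,b)$ with $a\equiv b\bmod2$. Since $\lambda_j^2\equiv\lambda_j\bmod2$, we have $\lambda\cdot\lambda\in2\mathbb Z$ on $D_h$. For $z\in\mathbb C^h$ put $\zeta_j=e(z_j)$, $k=12-h$, and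
$$E(\tau,z)=\prod_{j=1}^h\frac{\vartheta(\tau,z_j)}{\eta(\tau)^3},\qquad\Phi=\Delta E=\eta^{2k}\prod_j\frac{\vartheta(\tau,z_j)}{\eta},\qquad s(z)=\prod_j(\zeta_j^{1/2}-\zeta_j^{-1/2}),$$
the second form of $\Phi$ because $24-3h=2k-h$. The product formulas give
$$\Phi=q\,s(z)\prod_{m\ge1}\Big[(1-q^m)^{2k}\prod_j(1-q^m\zeta_j)(1-q^m\zeta_j^{-1})\Big].\tag{5}$$
For $f(\tau,z)$ with $f(\tau+1,z)=f(\tau,z)$ and $w\in\mathbb Z$ put
$$T^{(w)}_\ell f(\tau,z)=\ell^{-1}\sum_{ad=\ell}a^w\sum_{b\bmod d}f\Big(\frac{a\tau+b}d,az\Big).$$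
For instance $T^{(w)}_2f=\frac12\big[2^wf(2\tau,2z)+f(\frac\tau2,z)+f(\frac{\tau+1}2,z)\big]$.

**Theorem 2 (universal identity).** Let $1\le h\le11$, $k=12-h$ and $\Psi=-T_2^{(k)}\Phi/\Phi$. Then $\Psi$ is holomorphic on $\mathbb H\times\mathbb C^h$, and as formal power series in $\xi$ with holomorphic coefficients on $\mathbb H\times\mathbb C^h$,
$$\sum_{\ell\ge1}T_\ell^{(k)}\Phi\;\xi^\ell=\xi\,\Phi\,\exp\Big(-\sum_{m\ge1}T_m^{(0)}\Psi\;\xi^m\Big).$$

Sections 5–7 prove Theorem 2, and Section 8 deduces Theorem 1.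

## 5. Jacobi forms for the lattice $D_h$

**Definition.** For $w,t\in\mathbb Z$ and $h\ge1$, $J(w,t,h)$ is the space of holomorphic $f:\mathbb H\times\mathbb C^h\to\mathbb C$, symmetric in $z_1,\dots,z_h$, such that

* (a) $f\big(\frac{a\tau+b}{c\tau+d},\frac z{c\tau+d}\big)=(c\tau+d)^we\big(\frac{t\,c\,z\cdot z}{2(c\tau+d)}\big)f(\tau,z)$ for $\begin{pmatrix}a&b\\c&d\end{pmatrix}\in SL_2(\mathbb Z)$;
* (b) $f(\tau,z+\lambda\tau+\mu)=e\big(-t(\frac12\lambda\cdot\lambda\,\tau+\lambda\cdot z)\big)f(\tau,z)$ for $\lambda,\mu\in D_h$;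
* (c) for each compact $K\subset\mathbb C^h$ there is $Y$ such that $f$ is bounded on $\{\mathrm{Im}\,\tau\ge Y\}\times K$.

By (a), $f$ is $1$-periodic in $\tau$, hence a function of $q$ on $0<|q|<1$; by (c) the singularity at $q=0$ is removable. So $f=\sum_{n\ge0}f_n(z)q^n$, with $f_n$ entire by Cauchy's formula in $q$. Clearly $J(w,t,h)\,J(w',t',h)\subset J(w+w',t+t',h)$.

**Lemma 3.** $E\in J(-h,1,h)$ and $\Phi\in J(k,1,h)$, where $k=12-h$.

*Proof.* The quotient $\vartheta/\eta^3$ has weight $\frac12-\frac32=-1$, trivial multiplier, and factor $e(cz^2/2(c\tau+d))$; multiplying over $j$ gives (a). In (2) the product of the signs is $(-1)^{\sum\lambda_j+\sum\mu_j}=1$ for $\lambda,\mu\in D_h$; this is why the lattice is $D_h$ and not $\mathbb Z^h$. For (c): by the product formulas $E\to s(z)$ as $\mathrm{Im}\,\tau\to\infty$, uniformly on compacta. Finally $\Delta\in J(12,0,h)$. $\square$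

**Lemma 4 (division).** Let $f\in J(w,t,h)$ and $i\ge0$.

1. If $f_n=0$ for $n<i$, then $f/\Delta^i\in J(w-12i,t,h)$.
2. If $f/E^i$ is holomorphic, then $f/E^i\in J(w+hi,t-i,h)$.

*Proof.* Holomorphy in part 1 is clear because $\Delta$ has no zeros on $\mathbb H$. The transformation laws and symmetry are clear in both parts. Only (c) needs proof.

Part 1: if $|f|\le M$ for $|q|\le\rho$ and $z\in K$, then $|f|\le M(|q|/\rho)^i$ by Schwarz's lemma, as $f$ vanishes to order $\ge i$ at $q=0$. Since $\Delta=q(1+O(q))$, the quotient is bounded for small $|q|$.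

Part 2: choose $R\notin\mathbb Z$ with $K\subset\{|z_j|\le R\text{ for all }j\}$. We have $s(z)=\prod_j2i\sin\pi z_j$, which has no zero on the torus $|z_1|=\dots=|z_h|=R$. As $E\to s$ uniformly there, $|E|$ is bounded below on the torus for $\mathrm{Im}\,\tau\ge Y$, so $f/E^i$ is bounded there. By the maximum principle in each variable it is bounded on the polydisc. $\square$

**Lemma 5 (Hecke operators).** $T^{(w)}_\ell$ maps $J(w,1,h)$ to $J(w,\ell,h)$, and
$$(T^{(w)}_\ell f)_n(z)=\sum_{a\mid(n,\ell)}a^{w-1}f_{n\ell/a^2}(az).\tag{6}$$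

*Proof.* **Expansion.** In $\sum_bf(\frac{a\tau+b}d,az)=\sum_if_i(az)q^{ai/d}\sum_be(ib/d)$ the inner sum is $d$ if $d\mid i$ and $0$ otherwise. With the prefactor, $\ell^{-1}a^wd=a^{w-1}$. Put $n=ai/d$. Then $i=nd/a=n\ell/a^2$, and $d\mid i$ is equivalent to $a\mid n$.

**Property (b).** Let $\tau'=(a\tau+b)/d$, so $a\tau=d\tau'-b$. Then
$$a(z+\lambda\tau+\mu)=az+(d\lambda)\tau'+(a\mu-b\lambda),\qquad d\lambda,\ a\mu-b\lambda\in D_h.$$
So $f(\tau',\cdot)$ picks up, using $d^2\tau'=\ell\tau+bd$,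
$$e(-\tfrac12d^2\lambda\cdot\lambda\,\tau'-ad\,\lambda\cdot z)=e\big(-\ell(\tfrac12\lambda\cdot\lambda\,\tau+\lambda\cdot z)\big)\,e(-\tfrac12bd\,\lambda\cdot\lambda),$$
and the last factor is $1$ because $\lambda\cdot\lambda$ is even.

**Property (a).** The purpose is to write $T_\ell^{(w)}f$ as a sum over $SL_2(\mathbb Z)\backslash\{\det=\ell\}$; a third variable $v$ absorbs the exponential factor. For an integral $M=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ with $\det M=\ell>0$ let $j(M,\tau)=c\tau+d$ and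
$$M\cdot(\tau,z,v)=\Big(M\tau,\ \frac{\ell z}{j(M,\tau)},\ \ell v-\frac{\ell c\,z\cdot z}{2j(M,\tau)}\Big).$$
This is an action on $\mathbb H\times\mathbb C^h\times\mathbb C$. Let $M'$ have lower row $(c',d')$ and determinant $\ell'$, and let $M''=M'M$, with lower row $c''=c'a+d'c$, $d''=c'b+d'd$. The first two components are compatible by $j(M'',\tau)=j(M',M\tau)j(M,\tau)$. Write $j=j(M,\tau)$ and $j'=j(M',M\tau)$. The third component of $M'\cdot(M\cdot(\tau,z,v))$ is
$$\ell'\ell v-\frac{\ell'\ell\,z\cdot z}2\Big(\frac cj+\frac{\ell c'}{j^2j'}\Big).$$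
It must equal $\ell'\ell v-\frac{\ell'\ell\, z\cdot z}{2}\cdot\frac{c''}{jj'}$. Multiplying by $j^2j'$, we need $c(c''\tau+d'')+c'\ell=c''(c\tau+d)$, i.e. $cd''+c'\ell=c''d$; and indeed
$$c(c'b+d'd)+c'(ad-bc)=d(c'a+d'c).$$

Put $\hat f(\tau,z,v)=f(\tau,z)e(v)$. Property (a) with $t=1$ says exactly $\hat f(\gamma\cdot(\tau,z,v))=j(\gamma,\tau)^w\hat f(\tau,z,v)$ for $\gamma\in SL_2(\mathbb Z)$. Define
$$S(\tau,z,v)=\sum_{M\in SL_2(\mathbb Z)\backslash\{\det=\ell\}}j(M,\tau)^{-w}\,\hat f(M\cdot(\tau,z,v)).$$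
Replacing $M$ by $\gamma M$ changes the first factor by $j(\gamma,M\tau)^{-w}$ and the second by $j(\gamma,M\tau)^w$, so $S$ is well defined. Since $j(M,\gamma\tau)=j(M\gamma,\tau)/j(\gamma,\tau)$ and $M\mapsto M\gamma$ permutes the cosets, $S(\gamma\cdot(\tau,z,v))=j(\gamma,\tau)^wS(\tau,z,v)$. With the representatives $\begin{pmatrix}a&b\\0&d\end{pmatrix}$, $ad=\ell$, $b\bmod d$, we have $j=d$, $\ell z/d=az$ and third component $\ell v$, so
$$S=e(\ell v)\sum_{ad=\ell}d^{-w}\sum_{b}f\Big(\frac{a\tau+b}d,az\Big)=\ell^{1-w}e(\ell v)\,T^{(w)}_\ell f(\tau,z).$$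
The law for $S$ now reads: $T_\ell^{(w)}f$ satisfies (a) with weight $w$ and index $\ell$.

Property (c) holds termwise, since $\mathrm{Im}\,\tau'=\frac ad\mathrm{Im}\,\tau$ and $az$ stays in a compact set. Symmetry is clear. $\square$

## 6. How negative can the weight be?

**Lemma 6 (weight bound).** Let $0\ne f\in J(w,t,h)$. Then $t\ge0$ and $w\ge-c_ht$, where $c_h=\max(h,4)$.

*Proof.* **Step 1: counting zeros in one direction.** This step gives $t\ge0$ and the number needed for $h=1$. Fix $(\tau,z^0)$ with $f(\tau,z^0)\ne0$ and let $g(x)=f(\tau,z^0+xe_1)$, an entire function with $g(0)\neq0$. Since $2e_1\in D_h$, (b) gives $g(x+2)=g(x)$ and $g(x+2\tau)=e(-2tx+\mathrm{const})\,g(x)$. So $\frac{g'}g(x+2\tau)=\frac{g'}g(x)-2\pi i\cdot2t$. Integrate $g'/g$ around a period parallelogram with sides $2,2\tau$, shifted to avoid zeros: the two slanted sides cancel, and the two horizontal sides leave $2\cdot2\pi i\cdot2t$. So $g$ has $4t$ zeros modulo $2\mathbb Z+2\tau\mathbb Z$.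 In particular $t\ge0$.

The rest is induction on $h$.

**Step 2: $h=1$.** Write $f=\sum_{i\ge j}\alpha_i(\tau)z^i$ with $\alpha_j\not\equiv0$. Comparing the lowest terms in (a), $\alpha_j\big(\frac{a\tau+b}{c\tau+d}\big)=(c\tau+d)^{w+j}\alpha_j(\tau)$; by (c) and Cauchy's formula $\alpha_j$ is bounded as $\mathrm{Im}\,\tau\to\infty$. So $\alpha_j$ is a nonzero holomorphic modular form of weight $w+j$ for $SL_2(\mathbb Z)$, and $w+j\ge0$. Choose $\tau$ with $f(\tau,\cdot)\not\equiv0$: this function vanishes at $z=0$ to order $\ge j$ and, by Step 1, has $4t$ zeros modulo $2\mathbb Z+2\tau\mathbb Z$. So $j\le4t$ and $w\ge-4t$.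

**Step 3: $h\ge2$, dividing out a power of $E$.** The aim is to restrict to $z_1=0$ and lose one variable; for that, the restriction must not vanish. Let $j$ be the exact vanishing order of $f$ along $\{z_1=0\}$; by symmetry it is the same along each $\{z_i=0\}$. For $\alpha,\beta\in\mathbb Z$ and some $i'\ne i$ put $\lambda=\alpha(e_i+e_{i'})$, $\mu=\beta(e_i+e_{i'})$. These lie in $D_h$, and $(\tau,z)\mapsto(\tau,z+\lambda\tau+\mu)$ carries $\{z_i=0\}$ onto $\{z_i=\alpha\tau+\beta\}$. By (b), $f$ vanishes to order $\ge j$ along every $\{z_i=\alpha\tau+\beta\}$. These are distinct smooth hypersurfaces and together form the divisor of $E$, each with multiplicity one, because $\vartheta(\tau,\cdot)$ has simple zeros exactly on $\mathbb Z\tau+\mathbb Z$. Since local rings of holomorphic functions are factorial, $g=f/E^j$ is holomorphic. By Lemma 4, $0\ne g\in J(w+hj,t-j,h)$, so $j\le t$ by Step 1.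

**Step 4: restricting.** As $E^j$ vanishes to order exactly $j$ along $\{z_1=0\}$, the restriction $g|_{z_1=0}$ is not identically zero. It lies in $J(w+hj,t-j,h-1)$: if $\lambda\in D_{h-1}$ then $(0,\lambda)\in D_h$, and the other properties restrict directly. By induction $w+hj\ge-c_{h-1}(t-j)$, i.e.
$$w\ge-c_{h-1}t+(c_{h-1}-h)j.$$
If $h\le4$, then $c_{h-1}=4\ge h$ and $w\ge-4t$. If $h\ge5$, then $c_{h-1}=h-1$, so
$$w\ge-(h-1)t-j\ge-ht,\tag{7}$$
using $j\le t$. $\square$

*Remark.* For $h\ge4$ the constant $c_h=h$ is attained: $E^t\in J(-ht,t,h)$ for $t\ge0$, by Lemma 3.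

## 7. The quotient of the two sides, and its symmetry

In this section $1\le h\le12$ and $k=12-h$, except that the final induction needs $h\le11$; the case $h=12$ is used in Section 9.

**Lemma 7 (quotients).** For $\ell\ge1$, $Q_\ell:=T^{(k)}_\ell\Phi/\Phi$ lies in $J(0,\ell-1,h)$. In particular $Q_1=1$ and $\Psi=-Q_2\in J(0,1,h)$, so $\Psi$ is holomorphic. Also $T^{(0)}_m\Psi\in J(0,m,h)$ for $m\ge1$.

*Proof.* **Holomorphy.** The divisor of $\Phi$ is the sum of all $\{z_j=\alpha\tau+\beta\}$, with multiplicity one. It suffices that each term $\Phi(\tau',az)$, $\tau'=(a\tau+b)/d$, of $T^{(k)}_\ell\Phi$ vanishes on each of these. It contains the factor $\vartheta(\tau',az_j)$, and on $z_j=\alpha\tau+\beta$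
$$az_j=\alpha(d\tau'-b)+a\beta=\alpha d\,\tau'+(a\beta-\alpha b)\in\mathbb Z\tau'+\mathbb Z .$$
So that factor is zero there.

**Membership.** By Lemmas 3 and 5, $T^{(k)}_\ell\Phi\in J(k,\ell,h)$. Since $\Phi_0=0$ by (5), formula (6) gives $(T_\ell^{(k)}\Phi)_0=0$. Lemma 4 applies twice: $T_\ell^{(k)}\Phi/\Delta\in J(k-12,\ell,h)=J(-h,\ell,h)$, and dividing by $E$ (holomorphic quotient, just shown) gives $J(0,\ell-1,h)$. The last claim is Lemma 5 with $w=0$. $\square$

Define power series in $\xi$: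
$$\mathcal G=\sum_{\ell\ge1}T^{(k)}_\ell\Phi\,\xi^\ell,\qquad\mathcal F=\xi\,\Phi\exp\Big(-\sum_{m\ge1}T^{(0)}_m\Psi\,\xi^m\Big),$$
$$X=\frac{\mathcal G}{\mathcal F}=\Big(\sum_{\ell\ge1}Q_\ell\,\xi^{\ell-1}\Big)\exp\Big(\sum_{m\ge1}T^{(0)}_m\Psi\,\xi^m\Big)=\sum_{t\ge0}X_t\,\xi^t .$$
The coefficient of $\xi^{\ell-1}$ in the first factor has index $\ell-1$, that of $\xi^m$ in the exponent has index $m$, and all weights are $0$. So
$$X_t\in J(0,t,h),\qquad X_0=1.$$
Theorem 2 says $X=1$. Write $X_t=\sum_{n\ge0}X_{t,n}(z)q^n$.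

**Lemma 8 (symmetry).** $X_{t,n}=X_{n,t}$ for all $n,t\ge0$.

*Proof.* Let $\mathcal K$ be the field of meromorphic functions on $\mathbb C^h$. Replacing coefficients by their $q$-expansions, we regard $\mathcal G,\mathcal F,X$ as elements of $\mathcal K[[q,\xi]]$, with $\mathcal G=\mathcal FX$.

**Step 1: $\mathcal G$ is symmetric.** By (6) and $\Phi_n=0$ for $n\le0$, the coefficient of $q^n\xi^\ell$ in $\mathcal G$ is $\sum_{a\mid(n,\ell)}a^{k-1}\Phi_{n\ell/a^2}(az)$ if $n,\ell\ge1$, and $0$ otherwise. This is symmetric in $n$ and $\ell$.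

**Step 2: the $q^0$-term of $\Psi$.** From (5), $\Phi_1=s$ and $\Phi_2=-s\,(2k+\sum_j(\zeta_j+\zeta_j^{-1}))$. Also $(T^{(k)}_2\Phi)_1=\Phi_2$ by (6). Hence
$$\Psi_0=-\Phi_2/\Phi_1=2k+\sum_j(\zeta_j+\zeta_j^{-1}).\tag{8}$$

**Step 3: $\mathcal F$ is symmetric.** Expanding $\log(1-y)=-\sum_ay^a/a$ in (5) and using (8),
$$\log\frac{\Phi}{qs}=-\sum_{m,a\ge1}\frac{q^{ma}}a\Big(2k+\sum_j(\zeta_j^a+\zeta_j^{-a})\Big)=-\sum_{n\ge1}q^n\sum_{a\mid n}a^{-1}\Psi_0(az).$$
By (6), $T^{(0)}_m\Psi=\sum_{n\ge0}q^n\sum_{a\mid(n,m)}a^{-1}\Psi_{nm/a^2}(az)$, where $(0,m)=m$. Adding,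
$$\log\frac{\mathcal F}{q\,\xi\,s}=-\sum_{\substack{n,m\ge0\\(n,m)\ne(0,0)}}q^n\xi^m\sum_{a\mid(n,m)}a^{-1}\Psi_{nm/a^2}(az).\tag{9}$$
The theta product $\Phi$ supplies precisely the terms with $m=0$, so (9) is symmetric in $n$ and $m$.

**Step 4.** Both $\mathcal G/(q\xi)$ and $\mathcal F/(q\xi)$ are invariant under $q\leftrightarrow\xi$. The latter has constant term $s\ne0$, so it is a unit in $\mathcal K[[q,\xi]]$, and the quotient $X$ is invariant. $\square$

**Proof of Theorem 2.** Holomorphy of $\Psi$ is in Lemma 7. We show $X_t=0$ for all $t\ge1$ by induction. Let $t\ge1$ and assume $X_1=\dots=X_{t-1}=0$. The symmetry turns this into vanishing in $q$: for $1\le n<t$ we have $X_{t,n}=X_{n,t}=0$ by hypothesis, and $X_{t,0}=X_{0,t}=0$ because $X_0=1$ and $t\ge1$. So $X_{t,n}=0$ for all $n<t$, and Lemma 4 gives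
$$X_t/\Delta^t\in J(-12t,t,h).$$
By Lemma 6 a nonzero element of this space would satisfy $-12t\ge-\max(h,4)\,t\ge-11t$, which is false. So $X_t=0$. Hence $X=1$ and $\mathcal G=\mathcal F$. $\blacksquare$

The number of theta functions enters only in the last line: $h\le11<12$.

## 8. Back to one variable

To specialize $z_j=d_jz$ we need that $\Psi$ has integral coefficients, and that the formal identity becomes an identity of convergent products.

**Lemma 9 (explicit form of $\Psi$).** Put $x=q^{1/2}$, $P(x)=\prod_{m\ge1\text{ odd}}\big[(1-x^m)^{2k}\prod_j(1-x^m\zeta_j)(1-x^m\zeta_j^{-1})\big]$ and $P_{\mathrm{odd}}(x)=\frac12(P(x)-P(-x))$. Then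
$$\Psi=-x^{-1}P_{\mathrm{odd}}(x)-2^{k-1}q\prod_j(\zeta_j^{1/2}+\zeta_j^{-1/2})\prod_{m\ge1}\Big[(1+q^m)^{2k}\prod_j(1+q^m\zeta_j)(1+q^m\zeta_j^{-1})\Big].\tag{10}$$
If $k\ge1$, every $\Psi_n$ is a Laurent polynomial in the $\zeta_j^{1/2}$ with integer coefficients.

*Proof.* We have $T_2^{(k)}\Phi=\frac12\big[2^k\Phi(2\tau,2z)+\Phi(\frac\tau2,z)+\Phi(\frac{\tau+1}2,z)\big]$. In (5), replacing $\tau$ by $\tau/2$ replaces $q$ by $x$; dividing by $\Phi(\tau,z)$, in which $q^m=x^{2m}$, cancels the even powers and leaves $\Phi(\frac\tau2,z)/\Phi(\tau,z)=x^{-1}P(x)$. Replacing $x$ by $-x$, $\Phi(\frac{\tau+1}2,z)/\Phi(\tau,z)=-x^{-1}P(-x)$. Half the sum is $x^{-1}P_{\mathrm{odd}}(x)$. Finally $1-q^{2m}\zeta_j^{\pm2}=(1-q^m\zeta_j^{\pm1})(1+q^m\zeta_j^{\pm1})$, similarly for $1-q^{2m}$, and $s(2z)/s(z)=\prod_j(\zeta_j^{1/2}+\zeta_j^{-1/2})$, so $\Phi(2\tau,2z)/\Phi(\tau,z)$ is $q$ times the two products in (10). Integrality is visible, since $2^{k-1}\in\mathbb Z$ for $k\ge1$.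 $\square$

**Proof of Theorem 1.** Let $\phi$ be as in Theorem 1, with $d_1,\dots,d_h$ as in Section 2, and $\mathbf d=(d_1,\dots,d_h)$.

**Step 1: the numbers.** We show $1\le h\le11$, $\mathbf d\in D_h$ and $N=\frac12\sum d_j^2$. By (3), $h=12-k$. Since $N>0$, some theta function occurs, so $h\ge1$. Next, $k\ge1$: for $y\in\mathbb Q$ the function $\phi(\tau,y)$ is a holomorphic modular form of weight $k$ on a congruence subgroup (Eichler–Zagier, *The Theory of Jacobi Forms*, Thm 1.3), and by (4) it vanishes at $\infty$. A holomorphic modular form of weight $\le0$ is constant, and zero if the weight is negative; so if $k\le0$, then $\phi(\tau,y)=0$ for all $y\in\mathbb Q$, hence $\phi=0$, a contradiction. So $h\le11$.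

By (3) and the definition of $\Phi$, $\phi(\tau,z)=\Phi(\tau,z\mathbf d)$. By (2), $\phi(\tau,z+1)=(-1)^{\sum d_j}\phi(\tau,z)$, and $\phi\in J_{k,N}$ is $1$-periodic in $z$. So $\sum d_j$ is even, i.e. $\mathbf d\in D_h$. Now (b) for $\Phi$ with $\lambda\mathbf d$, $\lambda\in\mathbb Z$, gives the factor $e(-\frac12\mathbf d\cdot\mathbf d(\lambda^2\tau+2\lambda z))$, so $N=\frac12\sum d_j^2$, a positive integer.

**Step 2: $\psi$ is a weak Jacobi form with integral coefficients.** If $f=\Phi$ and $\phi_n(z)=\Phi_n(z\mathbf d)=\sum_rc(n,r)\zeta^r$, then (6) at $z\mathbf d$ reads $\sum_{a\mid(n,\ell)}a^{k-1}\sum_rc(n\ell/a^2,r)\zeta^{ar}$, which is the definition of $V_\ell$. So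
$$(\phi|V_\ell)(\tau,z)=(T^{(k)}_\ell\Phi)(\tau,z\mathbf d),\qquad\psi(\tau,z)=\Psi(\tau,z\mathbf d).\tag{11}$$
Since $\Psi\in J(0,1,h)$ (Lemma 7), $\psi$ is holomorphic on $\mathbb H\times\mathbb C$; (a) and (b) for $\Psi$ at $z\mathbf d$, with $\lambda\mathbf d,\mu\mathbf d\in D_h$ and $\mathbf d\cdot\mathbf d=2N$, are the laws for weight $0$ and index $N$. By Lemma 9, $\psi=\sum_{n\ge0}\sum_rc(n,r)q^n\zeta^r$, from now on with $c(n,r)$ the coefficients of $\psi$; these are integers. For each $n$ the sum over $r$ is finite, and the exponents $r$ are integers: half-integral exponents occur in (10) only through $\prod_j\zeta_j^{\pm1/2}$, and $\frac12\sum\pm d_j\in\mathbb Z$ since $\sum d_j$ is even. So $\psi$ is a weak Jacobi form with integral coefficients. By (8), its $q^0$-term is $2k+\sum_j(\zeta^{d_j}+\zeta^{-d_j})$.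

**Step 3: the prefactor and the factors with $m=0$ give $\xi^N\phi$.** From the $q^0$-term, $A=\frac{2k+2h}{24}=1$, $B=\frac12\sum d_j$, $C=\frac14\cdot2\sum d_j^2=N$. Together with $q^A\zeta^B$ the factors with $m=0$ are
$$q\,\zeta^{\frac12\sum d_j}\prod_j(1-\zeta^{-d_j})\prod_{n\ge1}\Big[(1-q^n)^{2k}\prod_j(1-q^n\zeta^{d_j})(1-q^n\zeta^{-d_j})\Big]=\phi(\tau,z)$$
by (4). The factors with $m\ge1$ and $n<0$ are trivial, since $c(nm,r)=0$ for $nm<0$.

**Step 4: growth and support of the coefficients.** This is for convergence. Let $\|n\|=\sum_r|c(n,r)|$ and $\prod_{m\ge1}(1+u^m)^{24}=\sum_ip_iu^i$. Each of the two products in (10), with all coefficients replaced by absolute values and all $\zeta_j$ by $1$, has $2k+2h=24$ factors for each $m$. So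
$$\|n\|\le p_{2n+1}+2^{k-1}2^h\,p_{n-1}=p_{2n+1}+2^{11}p_{n-1}\qquad(p_{-1}:=0).$$
For $0<u<1$, $\prod_m(1+u^m)^{24}\le\exp(24\sum_mu^m)=\exp(24u/(1-u))$, so $p_i\le u^{-i}\exp(24u/(1-u))$. For $i\ge1$ take $u=e^{-1/\sqrt i}$: then $u^{-i}=e^{\sqrt i}$ and $u/(1-u)=1/(e^{1/\sqrt i}-1)\le\sqrt i$, so $p_i\le e^{25\sqrt i}$; also $p_0=1$. As $\sqrt{2n+1}\le2\sqrt n+1$,
$$\|n\|\le c_0\,e^{50\sqrt n}\quad(n\ge0),\qquad c_0=e^{25}+2^{11}.$$

For the support, let $c(n,r)\ne0$ and choose $r'\equiv r\bmod2N$ with $|r'|\le N$. By (1), $c(n,r)=c(n',r')$ with $4Nn'-r'^2=4Nn-r^2$. Since $\psi$ is weak, $n'\ge0$, so $r^2\le4Nn+N^2$. Hence if $c(nm,r)\ne0$ with $n\ge0$, $m\ge1$, then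
$$|r|\le2\sqrt{Nnm}+N\le N(n+m)+N\le2N(n+m).$$

**Step 5: the factors with $m\ge1$.** Put $Y_0=2N+5$ and
$$U=\{\mathrm{Im}\,\tau>Y_0,\ \mathrm{Im}\,\omega>Y_0,\ |\mathrm{Im}\,z|<1\},$$
a nonempty open subset of the Siegel upper half space. If $c(nm,r)\ne0$, $n\ge0$, $m\ge1$, then on $U$
$$|q^n\zeta^r\xi^{Nm}|\le e^{-2\pi(nY_0+NmY_0-|r|)}\le e^{-2\pi(n+m)(Y_0-2N)}=e^{-10\pi(n+m)}\le\tfrac12,$$
while $\|nm\|\le c_0e^{50\sqrt{nm}}\le c_0e^{25(n+m)}$. Since $\sum_{a\ge1}|y|^a/a\le2|y|$ for $|y|\le\frac12$,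
$$\sum_{m\ge1,\,n\ge0,\,r}|c(nm,r)|\sum_{a\ge1}\frac1a|q^n\zeta^r\xi^{Nm}|^a\le\sum_{m\ge1,\,n\ge0}2c_0\,e^{(25-10\pi)(n+m)}<\infty .$$
So we may take logarithms and rearrange. Replacing $(an,ar,am)$ by $(n,r,m)$,
$$\prod_{m\ge1,\,n\ge0,\,r}(1-q^n\zeta^r\xi^{Nm})^{c(nm,r)}=\exp\Big(-\sum_{m\ge1}\xi^{Nm}\sum_{n,r}\sum_{a\mid(n,r,m)}\frac{c(nm/a^2,r/a)}a\,q^n\zeta^r\Big)=\exp\Big(-\sum_{m\ge1}(T^{(0)}_m\Psi)(\tau,z\mathbf d)\,\xi^{Nm}\Big),$$
the last equality by (6) with $w=0$ at $z\mathbf d$.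

**Step 6: conclusion.** On $U$, Steps 3 and 5 give
$$\mathrm{Borch}(\psi)=\xi^N\phi\,\exp\Big(-\sum_{m\ge1}(T_m^{(0)}\Psi)(\tau,z\mathbf d)\,\xi^{Nm}\Big).$$
For fixed $(\tau,z)$ the exponent is a power series in $\xi^N$, absolutely convergent for $|\xi|<e^{-2\pi Y_0}$, so the right side is its own convergent power series in $\xi^N$. By Theorem 2 at the point $(\tau,z\mathbf d)$, with $\xi^N$ in place of $\xi$, and by (11), that power series is $\sum_{\ell\ge1}(\phi|V_\ell)\,\xi^{\ell N}=\mathrm{Grit}(\phi)$. So $\mathrm{Borch}(\psi)=\mathrm{Grit}(\phi)$ on the nonempty open set $U$, hence everywhere. In particular the product continues to the holomorphic form $\mathrm{Grit}(\phi)\in\mathcal M_k(K(N))$. $\blacksquare$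

*Remark (non-holomorphic blocks).* Holomorphy of $\phi$ was used only to get $k\ge1$, the evenness of $\sum d_j$, and $\mathrm{Grit}(\phi)\in\mathcal M_k(K(N))$. So let $\phi$ be any theta block without denominator, of $q$-order $1$, weight $k\ge1$ and positive index, with $\sum d_j$ even. Then $\psi=-\phi|V_2/\phi$ is a weak Jacobi form of weight $0$ with integral coefficients, and $\sum_\ell(\phi|V_\ell)\xi^{\ell N}$ converges on $U$ and equals the Borcherds product there. Example B is such a block.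

## 9. Weight zero: the hyperbolic sine

The induction of Section 7 needs $h<12$. At $h=12$, $k=0$ the identity fails, and one can say exactly how. Here $\Phi=\eta^{-12}\prod_{j=1}^{12}\vartheta(\tau,z_j)$, and $\Psi,\mathcal G,\mathcal F,X$ are as in Section 7. Lemmas 3–9 hold, with $2^{k-1}=\frac12$ in (10); only the integrality in Lemma 9 is lost.

**Proposition 10.** For $h=12$, $k=0$,
$$\mathcal F=e^{\mathcal G/2}-e^{-\mathcal G/2},\qquad\text{i.e.}\qquad\mathcal G=2\,\mathrm{arsinh}(\mathcal F/2)=\mathcal F-\tfrac1{24}\mathcal F^3+\cdots .$$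
In particular $\mathcal G\ne\mathcal F$, and the same holds after any specialization $z_j=d_jz$ with all $d_j\ge1$.

So the first nonzero $X_t$ with $t\ge1$ is $X_2=-\frac1{24}\Phi^2$, and $X_2/\Delta^2=-\frac1{24}E^2$ is an extremal form for Lemma 6.

*Proof.* **Step 1: the equality case of Lemma 6.** We show $J(-12t,t,12)=\mathbb CE^t$ for $t\ge0$. For $0\ne f$ in this space, the first inequality in (7) reads $-12t\ge-11t-j$, so $j\ge t$; as $j\le t$, $j=t$ and $f/E^t\in J(0,0,12)$. An element of $J(0,0,12)$ is, for fixed $\tau$, entire and periodic under a full lattice, so constant in $z$; then it is a holomorphic modular form of weight $0$, so constant.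

**Step 2: the induction, with one unknown left.** Let $A(y)=2\,\mathrm{arsinh}(y/2)$, an odd power series $y-\frac1{24}y^3+\cdots$ with rational coefficients, and
$$H=\frac{A(\mathcal F)}{\mathcal F}-X=\sum_{t\ge0}H_t\,\xi^t .$$
Since $\Phi\in J(0,1,12)$, the $\xi^m$-coefficient of $\mathcal F$ lies in $J(0,m,12)$, so $H_t\in J(0,t,12)$. Also $H_0=1-1=0$, and $H$ is symmetric under $q\leftrightarrow\xi$, because $\mathcal F$ and $X$ are. Suppose $H\ne0$ and let $t\ge1$ be minimal with $H_t\ne0$. As in Section 7, the coefficients of $q^0,\dots,q^{t-1}$ in $H_t$ vanish, so $H_t/\Delta^t\in J(-12t,t,12)$, and by Step 1 $H_t=c\,\Delta^tE^t=c\,\Phi^t$ with a constant $c\ne0$. Therefore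
$$A(\mathcal F)-\mathcal G=\mathcal FH=c\,\Phi^{t+1}\xi^{t+1}+O(\xi^{t+2}).$$
Put $\rho=(\frac12,\dots,\frac12)$, $\zeta^R=\prod_j\zeta_j^{R_j}$ and $u=q\,\xi\,\zeta^\rho$. Since $\Phi=q\,s(1+O(q))$ and $\zeta^\rho$ has coefficient $1$ in $s$, the number $c$ is the coefficient of $u^{t+1}$ in $A(\mathcal F)-\mathcal G$. It remains to show that all coefficients of powers of $u$ in $A(\mathcal F)-\mathcal G$ vanish.

**Step 3: a grading that isolates powers of $u$.** Give $q^n\xi^m\zeta^R$ the degree $3n+3m-\sum_jR_j$. It is additive, and $u$ has degree $0$. Write $\Phi=\sum C(n,r)q^n\zeta^r$ and $\Psi=\sum c(n,r)q^n\zeta^r$ with $r\in(\frac12\mathbb Z)^{12}$. We claim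
$$C(n,r)\ne0\ \text{ or }\ c(n,r)\ne0\quad\Longrightarrow\quad r\cdot r\le2n+1.$$
For $\Phi$: every monomial of $\prod_j\vartheta(\tau,z_j)$ is $\pm q^{r\cdot r/2}\zeta^r$, and $\eta^{-12}=q^{-1/2}(1+O(q))$. For $\Psi$ use (10) with $k=0$ and the Jacobi triple product:
$$P(q^{1/2})=\prod_m(1-q^m)^{-12}\sum_{r\in\mathbb Z^{12}}\pm q^{r\cdot r/2}\zeta^r,$$
so the first term $-q^{-1/2}P_{\mathrm{odd}}$ satisfies the bound; and the second term of (10) is
$$-\tfrac12\,q^{1-3/2}\prod_m(1-q^m)^{-12}\sum_{r\in(\frac12+\mathbb Z)^{12}}q^{r\cdot r/2}\zeta^r,$$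
which satisfies it too.

Now let $r$ be as in the claim with $n=n'm'$, $n',m'\ge1$. By Cauchy–Schwarz,
$$\sum r_j\le\sqrt{12(2n+1)}\le\sqrt{36n}=6\sqrt{n'm'}\le3(n'+m').$$
So $q^{n'}\xi^{m'}\zeta^r$ has degree $\ge0$. Degree $0$ forces $2n+1=3n$, so $n=n'=m'=1$, $\sum r_j=6$ and $r\cdot r\le3$; by equality in Cauchy–Schwarz, $r=\rho$.

**Step 4: degree-zero parts of $\mathcal G$ and $\mathcal F$.** By (6) with $w=0$, $\mathcal G$ is the sum of the terms $a^{-1}C(n'm',r)\,(q^{n'}\xi^{m'}\zeta^r)^a$ over $a,n',m'\ge1$ and $r$. All degrees are $\ge0$, and since $C(1,\rho)=1$ the degree-zero part of $\mathcal G$ is $\sum_{a\ge1}u^a/a=-\log(1-u)$.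

In (9), the terms with $nm=0$ are multiples of $q^n\zeta_j^{\pm a}$ with $a\mid n$, $n\ge1$, or the same with $\xi^m$; their degree is at least $3n-n>0$ (respectively $3m-m>0$). The other terms are $-a^{-1}c(n'm',r)(q^{n'}\xi^{m'}\zeta^r)^a$, of degree $\ge0$, and of degree $0$ only for powers of $u$. Here $c(1,\rho)=-\frac12$, from the second term of (10), since $P_{\mathrm{odd}}$ contributes only integral $r$. So the degree-zero part of $\log(\mathcal F/(q\xi s))$ is $\frac12\sum_au^a/a=-\frac12\log(1-u)$. Moreover $q\xi s=u+(\text{terms of positive degree})$. On power series in $q,\xi$ with coefficients Laurent polynomials in the $\zeta_j^{1/2}$ and all degrees $\ge0$, taking the degree-zero part is a ring homomorphism, compatible with limits in the $(q,\xi)$-adic topology. Hence the degree-zero part of $\mathcal F$ is $u(1-u)^{-1/2}$, and that of $A(\mathcal F)-\mathcal G$ is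
$$A\big(u(1-u)^{-1/2}\big)+\log(1-u).$$
This is $0$, because $2\sinh\big(-\frac12\log(1-u)\big)=(1-u)^{-1/2}-(1-u)^{1/2}=u(1-u)^{-1/2}$. So $c=0$, a contradiction. Hence $H=0$, i.e. $\mathcal G=A(\mathcal F)$.

**Step 5: specialization.** After $z_j=d_jz$ with $d_j\ge1$, the leading coefficient of $\mathcal F$ in $\xi$ is $\phi=\Phi(\tau,z\mathbf d)\ne0$, so $\mathcal G-\mathcal F=-\frac1{24}\phi^3\xi^3+O(\xi^4)\ne0$. $\square$

As a check on the constant: the coefficient of $u^3$ is $\frac13$ in $-\log(1-u)$ and $\frac38$ in $u(1-u)^{-1/2}$, and $\frac13-\frac38=-\frac1{24}$.
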